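\title{Quasi-Banach algebras and algebras of operators with trivial dual}

\begin{abstract}
For every $0<p<1$ we construct a $p$-Banach algebra $A$ with identity of norm one such that neither $A$ nor the algebra $\mathcal L(A)$ of bounded operators on $A$ carries a nonzero continuous linear functional. The algebra is a completion of the free algebra on $n$ generators, subject to the relation that the generators sum to the identity and normed so that the generators are small. The identity survives because there are random functions on words that respect the relation and have small $p$-th moments. The same construction embeds every $p$-Banach space isometrically into a space $X$ with $\mathcal L(X)^*=\{0\}$, and every unital $p$-Banach algebra into one with trivial dual. Two generators suffice for such an algebra, and one does not.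
\end{abstract}

\section{Introduction}\label{sec:intro}

All vector spaces are real. A \emph{quasi-norm} on a vector space $X$ is a function $x\mapsto\|x\|$ with $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$, and $\|x+y\|\le k(\|x\|+\|y\|)$ for a constant $k$ independent of $x$ and $y$. A \emph{quasi-Banach space} is a complete topological vector space whose topology is given by a quasi-norm. Its dual $X^*$ is the space of continuous linear functionals, that is, of linear $\lambda:X\to\mathbb R$ with $|\lambda(x)|\le C\|x\|$ for some $C$, and $X$ has \emph{trivial dual} if $X^*=\{0\}$. A \emph{quasi-Banach algebra} is a quasi-Banach space with an associative bilinear multiplication such that $\|ab\|\le\|a\|\,\|b\|$. An identity $e$ is always required to be nonzero. The basic example is the space $\mathcal L(X)$ of bounded linear operators on a quasi-Banach space $X\ne\{0\}$, with composition and the quasi-norm $\|T\|=\sup_{\|x\|\le1}\|Tx\|$. We answer two questions from \cite{iso}.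
\begin{enumerate}
\item[(a)] Is there a quasi-Banach space $X\ne\{0\}$ with $\mathcal L(X)^*=\{0\}$?
\item[(b)] Is there a quasi-Banach algebra with identity and trivial dual?
\end{enumerate}

For Banach spaces the Hahn--Banach theorem excludes a trivial dual. Without the triangle inequality it can occur. Let $0<p<1$ and $x\in L_p[0,1]$, with $\|x\|=(\int|x|^p)^{1/p}$. Since $t\mapsto\int_0^t|x|^p$ is continuous, $[0,1]$ splits into $n$ intervals on each of which $\int|x|^p=\|x\|^p/n$. This writes $x$ as a sum of $n$ pieces of quasi-norm $n^{-1/p}\|x\|$, so every $\lambda\in L_p^*$ satisfies $|\lambda(x)|\le Cn^{1-1/p}\|x\|\to0$.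

Question (a) asks for more than $X^*=\{0\}$. If $\lambda\in X^*$ and $x\in X$, then $T\mapsto\lambda(Tx)$ is a continuous functional on $\mathcal L(X)$ with value $\lambda(x)$ at the identity operator, so $\mathcal L(X)^*=\{0\}$ forces $X^*=\{0\}$. But the splitting in $L_p$ depends on the vector: for a fixed partition, the operators of multiplication by the indicators of the intervals have norm one. What (a) requires is a splitting of all vectors at once, by small operators (Proposition~\ref{prop:criterion}). There is also a reason to guess that (b) fails. By a theorem of \.Zelazko, every commutative quasi-Banach algebra with identity has nontrivial dual, and every element of an algebra lies, together with $e$, in a closed commutative subalgebra. Nevertheless both answers are yes.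

Let $0<p\le1$. A \emph{$p$-norm} is a quasi-norm with $\|x+y\|^p\le\|x\|^p+\|y\|^p$, a \emph{$p$-Banach space} is a complete $p$-normed space, and a \emph{unital $p$-Banach algebra} is a quasi-Banach algebra with identity whose quasi-norm is a $p$-norm and in which $\|e\|=1$.

\begin{theorem}\label{thm:main}
Let $0<p<1$, let $n>8^{1/(1-p)}$ be an integer, and put $\delta=(8/n)^{1/p}$, so that $n\delta<1$. There is a unital $p$-Banach algebra $A$ with elements $b_1,\dots,b_n$ such that $e=b_1+\dots+b_n$ and $\|b_i\|\le\delta$ for all $i$. This algebra satisfies $A^*=\{0\}$ and $\mathcal L(A)^*=\{0\}$. Thus \textup{(a)} and \textup{(b)} both have the answer yes, with $X=A$ in \textup{(a)}.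
\end{theorem}

The inequality $n\delta<1$ is equivalent to $n^p\cdot 8/n<1$, that is, to $n^{1-p}>8$. For $p=\frac12$ one can take $n=65$, and then $n\delta=64/65$.

A linear map $j$ between quasi-normed spaces is an \emph{isomorphic embedding} if $c\|x\|\le\|jx\|\le C\|x\|$ for some $c,C>0$.

\begin{theorem}\label{thm:embed}
Let $0<p<1$.
\begin{enumerate}
\item[(i)] Every $p$-Banach space $E\ne\{0\}$ embeds linearly and isometrically into a $p$-Banach space $X$ with $\mathcal L(X)^*=\{0\}$.
\item[(ii)] Every unital $p$-Banach algebra $B$ embeds isometrically, as a closed subalgebra with the same identity, into a unital $p$-Banach algebra $A$ with $A^*=\{0\}$.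
\end{enumerate}
Consequently every nonzero quasi-Banach space embeds isomorphically into a quasi-Banach space $X$ with $\mathcal L(X)^*=\{0\}$, and every quasi-Banach algebra with identity embeds isomorphically, as a closed subalgebra with the same identity, into one with trivial dual. Statements \textup{(i)} and \textup{(ii)} fail for $p=1$.
\end{theorem}

An algebra is \emph{topologically generated} by a set if the smallest closed subalgebra containing the set is the whole algebra.

\begin{theorem}\label{thm:two}
For every $0<p<1$ there is a unital $p$-Banach algebra with trivial dual that is topologically generated by its identity and two elements. Two is optimal: a quasi-Banach algebra topologically generated by its identity and at most one element has nontrivial dual.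
\end{theorem}

Section~\ref{sec:criterion} reduces trivial dual to a decomposition $e=\sum b_i$ with $\sum\|b_i\|<1$. Section~\ref{sec:universal} imposes such a decomposition by generators and relations; the only danger is that the result collapses to zero. Section~\ref{sec:random}, the core of the paper, builds the random test functions that rule this out. Sections~\ref{sec:proofs} and~\ref{sec:two} prove the theorems.

\section{Standard facts on $p$-norms}\label{sec:facts}

For $0<p\le1$ and $s,t\in\mathbb R$ we have $|s+t|^p\le|s|^p+|t|^p$. In particular $\mathbb R$ with the absolute value is a unital $p$-Banach algebra, and a $p$-norm is also an $r$-norm for $0<r<p$, because $\|x+y\|^r\le(\|x\|^p+\|y\|^p)^{r/p}\le\|x\|^r+\|y\|^r$. The $p$-triangle inequality implies the quasi-triangle inequality with $k=2^{1/p-1}$, by convexity of $t\mapsto t^{1/p}$. The topology of a $p$-normed space is that of the metric $\|x-y\|^p$.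

Two quasi-norms are \emph{equivalent} if each is at most a constant times the other; they define the same topology and the same dual. The Aoki--Rolewicz theorem states that every quasi-Banach space has an equivalent $p$-norm for some $0<p\le1$. By the preceding paragraph one may take $p<1$. For algebras the new norm can be kept submultiplicative.

\begin{lemma}\label{lem:renorm}
Every quasi-Banach algebra $A_0$ with identity has, for some $0<p<1$, an equivalent quasi-norm under which it is a unital $p$-Banach algebra.
\end{lemma}

\begin{proof}
Let $\|\cdot\|_p$ be a $p$-norm with $c\|x\|\le\|x\|_p\le C\|x\|$, and put $\|a\|'=\sup_{\|x\|_p\le1}\|ax\|_p$, the operator norm of left multiplication by $a$. It satisfies the $p$-triangle inequality, $\|ab\|'\le\|a\|'\|b\|'$ and $\|e\|'=1$. From $\|ax\|_p\le C\|a\|\,\|x\|\le(C/c)\|a\|\,\|x\|_p$ we get $\|a\|'\le(C/c)\|a\|$, and $x=e/\|e\|_p$ gives $\|a\|'\ge\|a\|_p/\|e\|_p\ge c\|a\|/\|e\|_p$.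
\end{proof}

Our spaces will arise as completions.

\begin{lemma}\label{lem:completion}
Let $0<p\le1$, let $V$ be a vector space, and let $\rho:V\to[0,\infty)$ satisfy $\rho(t\xi)=|t|^p\rho(\xi)$ and $\rho(\xi+\eta)\le\rho(\xi)+\rho(\eta)$. There are a $p$-Banach space $\widehat V$, possibly zero, and a linear map $\pi:V\to\widehat V$ with dense range and $\|\pi\xi\|^p=\rho(\xi)$, such that:
\begin{enumerate}
\item[(i)] a linear map $T:V\to V$ with $\rho(T\xi)\le C^p\rho(\xi)$ induces $\widehat T\in\mathcal L(\widehat V)$ with $\widehat T\pi=\pi T$ and $\|\widehat T\|\le C$;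
\item[(ii)] if $V$ is an associative algebra with unit $1_V$ and $\rho(\xi\eta)\le\rho(\xi)\rho(\eta)$, then $\widehat V$ is a quasi-Banach algebra, $\pi$ is multiplicative, and $\pi(1_V)a=a\,\pi(1_V)=a$ for all $a\in\widehat V$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $N=\{\rho=0\}$ is a subspace and $\rho$ is constant on its cosets. Let $\widehat V$ be the completion of $V/N$ in the metric $\rho(\xi-\eta)$; the vector operations and $\rho$ extend by continuity. In (i), $T$ maps $N$ into $N$ and is uniformly continuous. In (ii), the inequality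
\[
\rho(\xi\eta-\xi'\eta')\le\rho(\xi)\rho(\eta-\eta')+\rho(\xi-\xi')\rho(\eta')
\]
shows that the product is well defined on $V/N$ and that products of Cauchy sequences are Cauchy. All identities and inequalities pass to the limit.
\end{proof}

\section{Trivial dual and small decompositions of the identity}\label{sec:criterion}

In $L_p$ each vector had to be split separately. In an algebra it is enough to split the identity once and gain any fixed factor, since the splitting can be iterated and multiplied onto any element.

\begin{proposition}\label{prop:criterion}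
Let $A$ be a quasi-Banach algebra with identity $e$. Then $A^*=\{0\}$ if and only if
\begin{equation}\label{eq:decomp}
e=b_1+\dots+b_n\quad\text{for some } n\ge1,\ b_i\in A \text{ with }\ \sigma:=\sum_{i=1}^n\|b_i\|<1 .
\end{equation}
In that case also $\mathcal L(A)^*=\{0\}$. In particular, for a quasi-Banach space $X\ne\{0\}$ we have $\mathcal L(X)^*=\{0\}$ if and only if $\mathrm{Id}_X$ is a finite sum $\sum T_i$ with $\sum\|T_i\|<1$.
\end{proposition}

\begin{proof}
Assume \eqref{eq:decomp} and let $\lambda\in A^*$ with $|\lambda(x)|\le C\|x\|$. For $a\in A$ and $k\ge1$,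
\[
a=e^ka=\sum_{i_1,\dots,i_k}b_{i_1}\cdots b_{i_k}a,
\]
so $|\lambda(a)|\le C\sum\|b_{i_1}\|\cdots\|b_{i_k}\|\,\|a\|=C\sigma^k\|a\|\to0$, and $\lambda=0$.

Conversely, put $q(a)=\inf\sum\|a_i\|$, the infimum over all finite decompositions $a=\sum a_i$. Then $q(ta)=|t|q(a)$, $q\le\|\cdot\|$, and $q(a+a')\le q(a)+q(a')$ because decompositions can be joined. So $q$ is a seminorm. If $q(e)>0$, the functional $te\mapsto tq(e)$ on $\mathbb Re$ is dominated by $q$, and the Hahn--Banach theorem extends it to a linear $\lambda\neq0$ on $A$ with $|\lambda|\le q\le\|\cdot\|$. Hence $A^*=\{0\}$ implies $q(e)=0$, which gives \eqref{eq:decomp}.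

The last sentence of the proposition is the case of the algebra $\mathcal L(X)$. Finally, let $L_b\in\mathcal L(A)$ be left multiplication by $b$. Then $\|L_b\|\le\|b\|$, and \eqref{eq:decomp} gives $\mathrm{Id}_A=\sum L_{b_i}$ with $\sum\|L_{b_i}\|\le\sigma<1$, so $\mathcal L(A)^*=\{0\}$.
\end{proof}

Thus (a) and (b) are equivalent, and the problem is whether \eqref{eq:decomp} is compatible with $e\ne0$. The next remark shows what prevents this when the $b_i$ commute.

\begin{remark}\label{rem:commutative}
Suppose the quasi-norm is a $p$-norm, \eqref{eq:decomp} holds, and the $b_i$ commute with each other. The multinomial theorem gives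
\[
e=e^k=\sum_{\alpha_1+\dots+\alpha_n=k}\frac{k!}{\alpha_1!\cdots\alpha_n!}\,b_1^{\alpha_1}\cdots b_n^{\alpha_n}.
\]
There are at most $(k+1)^n$ terms. Each has norm at most $\frac{k!}{\alpha_1!\cdots\alpha_n!}\prod\|b_i\|^{\alpha_i}\le\sigma^k$, since these bounds add up to $\sigma^k$. So $\|e\|^p\le(k+1)^n\sigma^{kp}\to0$, a contradiction. With Lemma~\ref{lem:renorm} and Proposition~\ref{prop:criterion} this recovers \.Zelazko's theorem. It also shows that $n\le2$ is impossible in \eqref{eq:decomp} for a $p$-norm, since $b_2=e-b_1$ commutes with $b_1$.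
\end{remark}

Without commutativity the $n^k$ products cannot be collected into polynomially many terms, and the expansion of $e^k$ gives only $\|e\|^p\le(\sum\|b_i\|^p)^k$. If $\|e\|=1$ and $\|b_i\|\le\delta$, this says $n\delta^p\ge1$, while \eqref{eq:decomp} asks for $n\delta<1$. The window
\[
n^{-1/p}\le\delta<n^{-1}
\]
is empty for $p=1$ and nonempty for $p<1$, $n\ge2$; its lower end is the size of the pieces in the $L_p$ example. Theorem~\ref{thm:main} places $\delta$ within the factor $8^{1/p}$ of the lower end.

\section{The universal construction}\label{sec:universal}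

Fix $0<p<1$ and $n,\delta$ as in Theorem~\ref{thm:main}. Let $W$ be the set of finite words over the alphabet $[n]=\{1,\dots,n\}$. The empty word is $\emptyset$, the length of $w$ is $|w|$, and $vw$ denotes concatenation.

Suppose an algebra as in Theorem~\ref{thm:main} exists, and write $b_w=b_{i_1}\cdots b_{i_k}$ for $w=i_1\cdots i_k$ and $b_\emptyset=e$. Two things are then forced. Inserting $e=\sum b_i$ between $b_v$ and $b_w$ gives $b_{vw}=\sum_ib_{viw}$, and every finite sum satisfies $\|\sum c_wb_w\|^p\le\sum|c_w|^p\delta^{p|w|}$. We take these relations, and the largest $p$-norm satisfying these bounds, as a definition. To prove Theorem~\ref{thm:embed} at the same time, we allow coefficients in a $p$-Banach space $E$; the reader may take $E=\mathbb R$ throughout.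

Let $P(E)$ be the vector space of finite formal sums $\xi=\sum_wc_w\otimes w$ with $c_w\in E$, that is, of finitely supported maps $w\mapsto c_w$ from $W$ to $E$. Let $J(E)$ be the linear span of the elements
\begin{equation}\label{eq:relation}
x\otimes vw-\sum_{i=1}^nx\otimes viw\qquad(x\in E,\ v,w\in W).
\end{equation}
Put
\[
\mu\Big(\sum_wc_w\otimes w\Big)=\sum_w\|c_w\|^p\delta^{p|w|},\qquad \rho(\xi)=\inf\{\mu(\xi'):\ \xi'\in\xi+J(E)\}.
\]
The function $\mu$ is $p$-homogeneous and subadditive, and $J(E)$ is a subspace, so $\rho$ has the same two properties. Moreover $\rho\le\mu$ and $\rho=0$ on $J(E)$. Let $X_E$ be the $p$-Banach space and $\pi:P(E)\to X_E$ the map given by Lemma~\ref{lem:completion}; then $\pi$ vanishes on $J(E)$.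

Everything about $X_E$ is formal except that it is not zero.

\begin{proposition}\label{prop:isometry}
For every $x\in E$ we have $\rho(x\otimes\emptyset)=\|x\|^p$.
\end{proposition}

The inequality $\le$ holds because $\rho\le\mu$. The content is that no sequence of insertions and deletions of letters, at arbitrary places and with cancellations, rewrites $x\otimes\emptyset$ more cheaply. For $E=\mathbb R$ nothing has been lost in passing to the universal object: if some algebra as in Theorem~\ref{thm:main} exists, then $\sum c_w\otimes w\mapsto\sum c_wb_w$ kills $J(\mathbb R)$, so every $\xi'\in1\otimes\emptyset+J(\mathbb R)$ maps to $e$ and has $\mu(\xi')\ge\|e\|^p=1$.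

A lower bound for $\rho$ needs test functions that do not see $J(E)$. Call $\varphi:W\to\mathbb R$ \emph{insertion-invariant} if
\begin{equation}\label{eq:invariant}
\varphi(vw)=\sum_{i=1}^n\varphi(viw)\qquad\text{for all }v,w\in W,
\end{equation}
and \emph{normalized} if $\varphi(\emptyset)=1$. A single normalized invariant $\varphi$ with $|\varphi(w)|\le\delta^{|w|}$ would prove Proposition~\ref{prop:isometry}, but none exists, because $1=\sum_i\varphi(i)\le n\delta<1$. The way out is to choose $\varphi$ at random and to ask for the bound only in the $p$-th mean. In other words, we test with values in $L_p$ instead of $\mathbb R$.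

\begin{proposition}\label{prop:random}
Let $n\ge1$ and $d\ge0$. There are a finite set $\Omega_d$ and normalized insertion-invariant functions $\varphi_d^\omega$, $\omega\in\Omega_d$, such that, with $\mathbb E$ the average over $\omega\in\Omega_d$,
\[
\mathbb E\,|\varphi_d^\omega(w)|^p\le(8/n)^{|w|}\qquad\text{whenever }|w|\le d\text{ and }0<p\le1 .
\]
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:isometry}, assuming Proposition~\ref{prop:random}]
Let $\xi'=\sum c_w\otimes w\in x\otimes\emptyset+J(E)$, and choose $d$ so that $c_w=0$ for $|w|>d$. For each $\omega\in\Omega_d$, the linear map $P(E)\to E$, $\sum y_w\otimes w\mapsto\sum\varphi_d^\omega(w)y_w$, sends the element \eqref{eq:relation} to $\big(\varphi_d^\omega(vw)-\sum_i\varphi_d^\omega(viw)\big)x=0$. So it vanishes on $J(E)$, and $x=\varphi_d^\omega(\emptyset)x=\sum_w\varphi_d^\omega(w)c_w$. The $p$-triangle inequality gives $\|x\|^p\le\sum_w|\varphi_d^\omega(w)|^p\|c_w\|^p$. Averaging over $\omega$ and using $8/n=\delta^p$,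
\[
\|x\|^p\le\sum_w\|c_w\|^p(8/n)^{|w|}=\mu(\xi').
\]
The infimum over $\xi'$ gives $\|x\|^p\le\rho(x\otimes\emptyset)$.
\end{proof}

\section{Random insertion-invariant functions}\label{sec:random}

We prove Proposition~\ref{prop:random}. Write $\mathbf 1[\,\cdot\,]$ for the indicator of a statement.

\subsection*{Words of length one and two}

On letters, \eqref{eq:invariant} requires $\sum_j\varphi(j)=1$, and we want $\mathbb E|\varphi(j)|^p$ of order $1/n$. The even choice $\varphi(j)=1/n$ gives $n^{-p}$, too large by the factor $n^{1-p}$. For $p<1$, mass is cheap when it is concentrated and expensive when it is spread out. So we concentrate it at a random place: with $U$ uniform on $[n]$, the choice $\varphi(j)=\mathbf 1[j=U]$ gives exactly $1/n$.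

On words of length two, $(\varphi(ij))_{i,j}$ is a random $n\times n$ matrix. Insertion at the end and at the beginning of a one-letter word prescribes the row sums $\sum_j\varphi(ij)=\mathbf 1[i=U]$ and the column sums $\sum_i\varphi(ij)=\mathbf 1[j=U]$, and we want $\mathbb E|\varphi(ij)|^p$ of order $1/n^2$ for every entry. The matrix $\mathbf 1[i=U]\mathbf 1[j=U]$ has the right sums, but its diagonal entries have moment $1/n$. The matrix $\mathbf 1[i=U]\mathbf 1[j=V]$ with an independent uniform $V$ has moments $1/n^2$, but its column sums are $\mathbf 1[j=V]$. Signs resolve the conflict. Let $U,V',V''$ be independent and uniform, and put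
\begin{equation}\label{eq:two}
\varphi(ij)=\mathbf 1[i=U]\,\mathbf 1[j=V'']+\mathbf 1[i=V']\,\mathbf 1[j=U]-\mathbf 1[i=V']\,\mathbf 1[j=V''].
\end{equation}
The row sums are $\mathbf 1[i=U]+\mathbf 1[i=V']-\mathbf 1[i=V']=\mathbf 1[i=U]$, and the column sums are $\mathbf 1[j=V'']+\mathbf 1[j=U]-\mathbf 1[j=V'']=\mathbf 1[j=U]$. Each of the three terms is a product of independent indicators, so $\mathbb E|\varphi(ij)|^p\le3/n^2$. The two positive terms correspond to the two letters of the word $ij$, and the negative term to the gap between them. This pattern persists.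

\subsection*{Splicing two invariant functions}

For a word $x=x_1\cdots x_k$ write $x_{\le c}=x_1\cdots x_c$ and $x_{>c}=x_{c+1}\cdots x_k$, for $0\le c\le k$. Let $f,g:W\to\mathbb R$ be normalized and let $u\in[n]$. Define $f*_ug$ by $(f*_ug)(\emptyset)=1$ and, for $|x|=k\ge1$,
\begin{equation}\label{eq:splice}
(f*_ug)(x)=\sum_{j=1}^kf(x_{\le j-1})\,\mathbf 1[x_j=u]\,g(x_{>j})\;-\;\sum_{c=1}^{k-1}f(x_{\le c})\,g(x_{>c}).
\end{equation}
The first sum runs over the letters of $x$ and the second over the gaps between consecutive letters; $f$ reads what lies to the left and $g$ what lies to the right. For $k=1$ this is $\mathbf 1[x_1=u]$. For $k=2$, with $u=U$, $f(i)=\mathbf 1[i=V']$ and $g(j)=\mathbf 1[j=V'']$, it is \eqref{eq:two}. The feature that will drive the moment bound is that the right side of \eqref{eq:splice} evaluates $f$ and $g$ only on words \emph{shorter} than $x$.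

\begin{lemma}\label{lem:splice}
If $f$ and $g$ are normalized and insertion-invariant, then so is $f*_ug$.
\end{lemma}

\begin{proof}
For $x\in W$ with $|x|=k\ge0$ let $\Lambda(x)$ be the first sum in \eqref{eq:splice}, with $\Lambda(\emptyset)=0$, and let
\[
\Gamma(x)=\sum_{c=0}^kf(x_{\le c})\,g(x_{>c})
\]
be the sum over all $k+1$ cuts, the two end cuts included. For $k\ge1$ the end cuts contribute $f(\emptyset)g(x)+f(x)g(\emptyset)=f(x)+g(x)$. Hence
\begin{equation}\label{eq:fourterms}
f*_ug=\Lambda-\Gamma+f+g,
\end{equation}
and this also holds at $\emptyset$, where it reads $1=0-1+1+1$. Since $f$ and $g$ are invariant, it suffices to show that $\Lambda-\Gamma$ is. Neither $\Lambda$ nor $\Gamma$ is invariant, but we show that both fail \eqref{eq:invariant} by the same amount $f(v)g(w)$. Fix $v,w\in W$.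

\emph{Letters.} In $\Lambda(viw)$ the marked letter is the inserted letter $i$, a letter of $v$, or a letter of $w$. The inserted letter gives $f(v)\mathbf 1[i=u]g(w)$, which sums over $i$ to $f(v)g(w)$. A letter $j$ of $v=\alpha j\beta$ gives $f(\alpha)\mathbf 1[j=u]g(\beta iw)$, which sums to $f(\alpha)\mathbf 1[j=u]g(\beta w)$ by invariance of $g$. A letter $j$ of $w=\alpha j\beta$ gives $f(vi\alpha)\mathbf 1[j=u]g(\beta)$, which sums to $f(v\alpha)\mathbf 1[j=u]g(\beta)$ by invariance of $f$. The last two kinds produce each term of $\Lambda(vw)$ once, so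
\[
\sum_i\Lambda(viw)=\Lambda(vw)+f(v)g(w).
\]

\emph{Cuts.} Let $x=vw$, $k=|x|$, $q=|v|$ and $\tau_c=f(x_{\le c})g(x_{>c})$. A cut of $viw$ to the left of $i$ is a factorization $v=\alpha\beta$; its term $f(\alpha)g(\beta iw)$ sums over $i$ to $f(\alpha)g(\beta w)=\tau_{|\alpha|}$, and $|\alpha|$ runs over $0,\dots,q$. A cut to the right of $i$ is a factorization $w=\alpha\beta$; its term $f(vi\alpha)g(\beta)$ sums to $f(v\alpha)g(\beta)=\tau_{q+|\alpha|}$, and $q+|\alpha|$ runs over $q,\dots,k$. Each $\tau_c$ occurs once, except that $\tau_q=f(v)g(w)$ occurs twice. Thus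
\[
\sum_i\Gamma(viw)=\Gamma(vw)+f(v)g(w).
\]
Subtracting, $\sum_i(\Lambda-\Gamma)(viw)=(\Lambda-\Gamma)(vw)$.
\end{proof}

Formula \eqref{eq:fourterms} explains the definition. The difference $\Lambda-\Gamma$ is invariant because an insertion creates one new letter and splits one cut in two. Adding $f+g$ corrects the value at $\emptyset$ from $-1$ to $1$ and, at the same time, cancels the only two terms of $\Gamma(x)$ that evaluate $f$ or $g$ on the whole word $x$.

\subsection*{Iteration and moments}

Since $f*_ug$ on words of length $k$ depends only on $f$ and $g$ on words of length less than $k$, each splicing extends the range of good moment bounds by one letter, whatever invariant function we start from. We start from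
\[
\varphi_0(w)=\mathbf 1[\text{every letter of }w\text{ equals }1].
\]
It is normalized, and it is invariant: in $\sum_i\varphi_0(viw)$ only $i=1$ can contribute, and $\varphi_0(v1w)=\varphi_0(vw)$. Let $\Omega_0$ be a one-point set, and define recursively
\[
\Omega_{d+1}=\Omega_d\times[n]\times\Omega_d,\qquad \varphi_{d+1}^{(\omega',u,\omega'')}=\varphi_d^{\omega'}*_u\varphi_d^{\omega''}.
\]
Under the uniform distribution on $\Omega_{d+1}$ the coordinates $\omega',u,\omega''$ are independent and uniform. A point of $\Omega_d$ is a labeling by letters of the $2^d-1$ inner nodes of a binary tree of depth $d$.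

The number of terms produced by repeated use of \eqref{eq:splice} is governed by $m_0=1$ and
\begin{equation}\label{eq:mk}
m_k=\sum_{i+j=k-1}m_im_j+\sum_{\substack{i+j=k\\ i,j\ge1}}m_im_j\qquad(k\ge1),
\end{equation}
so that $m_1=1$ and $m_2=3$, as found by hand. What matters is that the growth is only exponential, at a rate independent of $n$.

\begin{lemma}\label{lem:count}
For all $k\ge0$ we have $m_k\le8^k$.
\end{lemma}

\begin{proof}
Let $S_N=\sum_{k=1}^Nm_k8^{-k}$, $S_0=0$. Multiply \eqref{eq:mk} by $8^{-k}$ and sum over $1\le k\le N$. All indices $i,j$ that occur are at most $N-1$, so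
\[
S_N\le\tfrac18(1+S_{N-1})^2+S_{N-1}^2 .
\]
If $S_{N-1}\le\frac13$, then $S_N\le\frac18\cdot\frac{16}9+\frac19=\frac13$. So $S_N\le\frac13$ for all $N$, and $m_k8^{-k}\le\frac13$ for $k\ge1$.
\end{proof}

With a number $t$ in place of $\frac18$, this induction needs an $s$ with $t(1+s)^2+s^2\le s$, that is, $t\le s(1-s)/(1+s)^2$. The derivative of the right side has the sign of $1-3s$, so its maximum is $\frac18$, at $s=\frac13$. This is where the constant $8$ comes from.

\begin{proof}[Proof of Proposition~\ref{prop:random}]
By Lemma~\ref{lem:splice} and induction on $d$, every $\varphi_d^\omega$ is normalized and invariant. By Lemma~\ref{lem:count} it suffices to prove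
\begin{equation}\label{eq:moment}
\mathbb E\,|\varphi_d^\omega(x)|^p\le m_kn^{-k}\qquad\text{for }|x|=k\le d .
\end{equation}
For $k=0$ both sides equal $1$; this covers $d=0$. Assume \eqref{eq:moment} for $d$ and let $1\le k=|x|\le d+1$. Apply $|\sum s_r|^p\le\sum|s_r|^p$ to \eqref{eq:splice} with $f=\varphi_d^{\omega'}$ and $g=\varphi_d^{\omega''}$, and average. By independence the average of each term factors, and the average of $\mathbf 1[x_j=u]$ is $1/n$. All words on the right have length at most $k-1\le d$, so the inductive hypothesis applies to them: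
\[
\mathbb E\,|\varphi_{d+1}(x)|^p\le\sum_{j=1}^k\frac{m_{j-1}}{n^{j-1}}\cdot\frac1n\cdot\frac{m_{k-j}}{n^{k-j}}+\sum_{c=1}^{k-1}\frac{m_c}{n^c}\cdot\frac{m_{k-c}}{n^{k-c}}=m_kn^{-k}.\qedhere
\]
\end{proof}

The proof used only $p\le1$, through subadditivity of $|\cdot|^p$. The strict inequality $p<1$ enters in one place, the existence of $n$ with $n\delta<1$.

\begin{remark}
For commuting generators a test function would also have to be unchanged when the letters of a word are permuted. Averaging $\varphi(x)$ over the $k!$ rearrangements of the positions of $x$, $|x|=k$, achieves this and preserves \eqref{eq:invariant}, because a rearrangement of $viw$ is a rearrangement of $vw$ together with one of $|vw|+1$ places for the letter $i$. But subadditivity now gives only the bound $(k!)^{1-p}(8/n)^k$, and the factor $(k!)^{1-p}$ grows faster than any exponential, in agreement with Remark~\ref{rem:commutative}.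
\end{remark}

\section{Proofs of the existence and embedding theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
Let $n,\delta$ be as in Theorem~\ref{thm:main}. By Proposition~\ref{prop:isometry}, the linear map $\iota:E\to X_E$, $\iota(x)=\pi(x\otimes\emptyset)$, is an isometry.

(i) Take $X=X_E$, which is nonzero since $E$ is. For $i\in[n]$ let $T_i:P(E)\to P(E)$ be the linear map with $T_i(x\otimes w)=x\otimes iw$. It sends the element \eqref{eq:relation} to the element of the same form with $v$ replaced by $iv$, so $T_iJ(E)\subseteq J(E)$. Also $\mu(T_i\xi)=\delta^p\mu(\xi)$. If $\xi'\in\xi+J(E)$, then $T_i\xi'\in T_i\xi+J(E)$, so $\rho(T_i\xi)\le\delta^p\mu(\xi')$, and hence $\rho(T_i\xi)\le\delta^p\rho(\xi)$. Lemma~\ref{lem:completion}(i) gives $\widehat T_i\in\mathcal L(X)$ with $\|\widehat T_i\|\le\delta$. The case $v=\emptyset$ of \eqref{eq:relation} says that $\xi-\sum_iT_i\xi\in J(E)$ for $\xi=x\otimes w$, hence for all $\xi$. So $\sum_i\widehat T_i=\mathrm{Id}_X$ on the dense range of $\pi$, and therefore on $X$. Since $\sum\|\widehat T_i\|\le n\delta<1$, Proposition~\ref{prop:criterion}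 gives $\mathcal L(X)^*=\{0\}$.

(ii) Take $E=B$ and extend $(x\otimes w)(y\otimes v)=xy\otimes wv$ bilinearly. This makes $P(B)$ an associative algebra with unit $1_B\otimes\emptyset$. Multiplying \eqref{eq:relation} by $y\otimes z$ on the left replaces $(x,v)$ by $(yx,zv)$, and on the right replaces $(x,w)$ by $(xy,wz)$, so $J(B)$ is a two-sided ideal. For $\xi=\sum c_v\otimes v$ and $\eta=\sum d_z\otimes z$,
\[
\mu(\xi\eta)=\sum_w\Big\|\sum_{vz=w}c_vd_z\Big\|^p\delta^{p|w|}\le\sum_{v,z}\|c_v\|^p\delta^{p|v|}\,\|d_z\|^p\delta^{p|z|}=\mu(\xi)\mu(\eta).
\]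
If $\xi'\in\xi+J(B)$ and $\eta'\in\eta+J(B)$, then $\xi'\eta'\in\xi\eta+J(B)$, so $\rho(\xi\eta)\le\mu(\xi')\mu(\eta')$ and therefore $\rho(\xi\eta)\le\rho(\xi)\rho(\eta)$. By Lemma~\ref{lem:completion}(ii), $A=X_B$ is a $p$-normed quasi-Banach algebra in which $e=\iota(1_B)$ acts as identity, and $\|e\|=\|1_B\|=1$. The isometry $\iota$ is multiplicative, and its range is closed because $B$ is complete. The elements $b_i=\pi(1_B\otimes i)$ satisfy $\|b_i\|^p\le\mu(1_B\otimes i)=\delta^p$, and $e=\sum b_i$ by \eqref{eq:relation} with $x=1_B$, $v=w=\emptyset$. Proposition~\ref{prop:criterion} gives $A^*=\{0\}$.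

For the consequences, renorm a nonzero quasi-Banach space by the Aoki--Rolewicz theorem with some $p<1$ and apply (i), or renorm an algebra by Lemma~\ref{lem:renorm} and apply (ii). For $p=1$ the spaces $X$, $\mathcal L(X)$ and $A$ would be nonzero Banach spaces, and these have nontrivial duals by the Hahn--Banach theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=X_{\mathbb R}$ and $b_1,\dots,b_n$ be as in the proof of Theorem~\ref{thm:embed}(ii) for $B=\mathbb R$. Then $\|e\|=1$, $e=\sum b_i$, $\|b_i\|\le\delta$ and $n\delta<1$, so Proposition~\ref{prop:criterion} gives $A^*=\{0\}$ and $\mathcal L(A)^*=\{0\}$.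
\end{proof}

\section{Two generators}\label{sec:two}

The algebra $A=X_{\mathbb R}$ has many generators, but a matrix algebra over $A$ can store all of them as entries of one matrix, and a shift matrix can retrieve them.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $A$ and $b_1,\dots,b_n$ be as in the proof of Theorem~\ref{thm:main}. The range $A_0$ of $\pi$ is the span of $e$ and the products $b_{k_1}\cdots b_{k_l}$, and it is dense in $A$. Choose $m\ge2$ with $(m-1)^2\ge n$.

\emph{The matrix algebra.} Give $A^m$ the $p$-norm $\|(x_j)\|^p=\sum\|x_j\|^p$, and give $M_m(A)$ the operator norm of its action on columns in $A^m$ by left multiplication. This norm is submultiplicative, satisfies the $p$-triangle inequality, and equals $1$ at the identity matrix. For $M=(M_{rs})$,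
\[
\max_{r,s}\|M_{rs}\|\le\|M\|\le m^{1/p}\max_{r,s}\|M_{rs}\|.
\]
The lower bound comes from the column with $e$ in place $s$ and zeros elsewhere, which has norm $1$ and is mapped to the $s$-th column of $M$. The upper bound follows from $\|Mx\|^p\le\sum_{r,s}\|M_{rs}\|^p\|x_s\|^p$. So convergence in $M_m(A)$ is entrywise convergence, $M_m(A)$ is a unital $p$-Banach algebra, and $M_m(A_0)$ is dense in it. The diagonal matrices $D_i$ with all diagonal entries $b_i$ sum to the identity matrix, and $\|D_ix\|^p=\sum_j\|b_ix_j\|^p\le\delta^p\|x\|^p$. Since $n\delta<1$, Proposition~\ref{prop:criterion} gives $M_m(A)^*=\{0\}$.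

\emph{The generators.} For $a\in A$ let $a\,e_{ij}$ be the matrix with entry $a$ at $(i,j)$ and zeros elsewhere, and let $e_{ij}$ be the case $a=e$. Put $S=\sum_{i=1}^{m-1}e_{i,i+1}$ and $Y=e_{m1}+Z$, where $Z$ has $b_1,\dots,b_n$ at distinct positions in rows $1,\dots,m-1$ and columns $2,\dots,m$, and zeros elsewhere; there are $(m-1)^2\ge n$ such positions. For $m=3$ the shape is
\[
S=\begin{pmatrix}0&e&0\\0&0&e\\0&0&0\end{pmatrix},\qquad Y=\begin{pmatrix}0&*&*\\0&*&*\\e&0&0\end{pmatrix}.
\]
The last row and the first column of $Y$ contain only the entry $e$ at $(m,1)$, so that $Y$ can act as $e_{m1}$ when it is multiplied by suitable matrix units. Let $G$ be the subalgebra generated by $S$ and $Y$. We have $S^r=\sum_{i=1}^{m-r}e_{i,i+r}$ for $1\le r\le m-1$, and in particular $S^{m-1}=e_{1m}$. Left multiplication by $e_{im}$ moves the last row to row $i$ and deletes the other rows; right multiplication by $e_{1m}$ moves the first column to column $m$ and deletes the other columns. Hence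
\[
S^{m-1}Y=e_{11},\qquad YS^{m-1}=e_{mm},\qquad e_{im}Y=e_{i1}.
\]
Then $e_{1j}=e_{11}S^{j-1}\in G$ for $2\le j\le m$ and $e_{im}=S^{m-i}e_{mm}\in G$ for $1\le i\le m-1$. So $G$ contains all $e_{1j}$ and all $e_{im}$, hence all $e_{i1}=e_{im}Y$, hence all $e_{ij}=e_{i1}e_{1j}$. If $b_k$ stands at position $(r,s)$ of $Z$, then $Y_{rs}=b_k$, and $b_ke_{11}=e_{1r}Ye_{s1}\in G$. Finally
\[
(b_{k_1}\cdots b_{k_l})\,e_{ij}=e_{i1}\,(b_{k_1}e_{11})\cdots(b_{k_l}e_{11})\,e_{1j}\in G .
\]
Thus $G\supseteq M_m(A_0)$, and $S,Y$ topologically generate $M_m(A)$.

\emph{Optimality.} If a quasi-Banach algebra is topologically generated by $e$ and at most one element $a$, then the polynomials in $a$ are dense and commute. Multiplication is continuous, so the algebra is commutative, and it has nontrivial dual by \.Zelazko's theorem.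
\end{proof}

For $p=\frac12$ and $n=65$ the proof uses matrices of size $m=10$, since $9^2\ge65>8^2$.

\begin{thebibliography}{1}

\bibitem{iso}
\emph{Isomorphisms Between $L_p$-Function Spaces When $p<1$},
\texttt{http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf}.

\end{thebibliography}
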